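\title{Interpreting true arithmetic in the $n$-c.e.\ degrees}

\begin{abstract}
We prove that for every $n\ge 1$ the first-order theory of the partial order of $n$-c.e.\ Turing degrees is many-one equivalent to true first-order arithmetic, and that one translation of arithmetic works for all $n$ simultaneously. More generally, $(\mathbb N,+,\times)$ is interpretable without parameters in every join-closed set of Turing degrees that satisfies three conditions on its computably enumerable members. The proof rests on a finite-injury coding theorem whose negative properties hold for arbitrary sets, and on the fact that every noncomputable $n$-c.e.\ set computes a noncomputable c.e.\ set.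
\end{abstract}

\section{Introduction}\label{sec:intro}

By the Limit Lemma, a set $A\subseteq\omega$ is computable from the halting problem (is $\Delta^0_2$) exactly when there is a computable array of guesses $A_s(x)\in\{0,1\}$ with $A(x)=\lim_sA_s(x)$ for all $x$. The simplest way to grade such sets is to start every guess at $0$ and to count how often it changes.

\begin{definition}[Putnam]\label{def:nce}
Let $n\ge1$. A set $A\subseteq\omega$ is \emph{$n$-c.e.}\ if there is a computable approximation $(A_s)_{s\in\omega}$ with $A_0=\emptyset$ such that for all $x$,
\[
A(x)=\lim_sA_s(x)\qquad\text{and}\qquad |\{s: A_s(x)\ne A_{s+1}(x)\}|\le n .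
\]
A Turing degree is $n$-c.e.\ if it contains an $n$-c.e.\ set, and $\mathcal D_n$ is the set of $n$-c.e.\ degrees, ordered by Turing reducibility $\le$.
\end{definition}

For $n=1$ a guess can move from $0$ to $1$ and never back, so the $1$-c.e.\ sets are the computably enumerable (c.e.)\ sets, and $\mathcal D_1$ is the set $\mathcal R$ of c.e.\ degrees. For $n=2$ the set $A$ consists of the numbers whose guess changes at least once, minus those whose guess changes twice; conversely, a difference $V\setminus W$ of c.e.\ sets is approximated by $V_s\setminus W_s$ with at most two changes. So the $2$-c.e.\ sets are the differences of c.e.\ sets, the d.c.e.\ sets. The orders $\mathcal R=\mathcal D_1\subseteq\mathcal D_2\subseteq\cdots$ form a chain inside the $\Delta^0_2$ degrees.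

How complicated is $\mathrm{Th}(\mathcal D_n)$, the set of first-order sentences in the language $\{\le\}$ that hold in $\mathcal D_n$? There is an easy upper bound. The $n$-c.e.\ sets can be listed effectively and Turing reducibility between them is an arithmetical relation of their indices, so each sentence about $\mathcal D_n$ translates into a sentence of arithmetic (Lemma~\ref{lem:upper}). Thus $\mathrm{Th}(\mathcal D_n)$ is at most as complicated as true arithmetic $\mathrm{Th}(\mathbb N)=\mathrm{Th}(\mathbb N,+,\times)$, and the question is whether this bound is attained. At both ends of the chain it is: Harrington, Slaman and Woodin showed that the theory of the c.e.\ degrees is as complicated as true arithmetic, and Shore showed the same for the $\Delta^0_2$ degrees. Cai, Shore and Slaman showed that $\mathrm{Th}(\mathcal D_n)$ is undecidable for every $n\ge1$. One therefore expects the largest possible answer, and Conjecture~2.7 of the survey \cite{survey} asserts it: \emph{for every $n\ge1$, the theory $\mathrm{Th}(\mathcal D_n)$ has the same Turing degree as $\mathrm{Th}(\mathbb N)$.} The case $n=1$ is the theorem of Harrington, Slaman and Woodin,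 so the content is the case $n\ge2$. It does not follow formally from the results at the two ends: a formula that defines something useful when its quantifiers range over $\mathcal R$ may define something else when they range over $\mathcal D_n$.

We prove the conjecture. Recall that $X\le_mY$ means that $x\in X\iff f(x)\in Y$ for some computable function $f$; sentences are identified with numbers through a computable bijection.

\begin{theorem}\label{thm:main}
There is a computable map $\theta\mapsto\theta^*$ from sentences of arithmetic to sentences in the language $\{\le\}$ such that for all $n\ge1$,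
\[
\mathbb N\models\theta\iff(\mathcal D_n,\le)\models\theta^* .
\]
Moreover $\mathrm{Th}(\mathcal D_n)\le_m\mathrm{Th}(\mathbb N)$. Hence for every $n\ge1$ the theories $\mathrm{Th}(\mathcal D_n)$ and $\mathrm{Th}(\mathbb N)$ are $m$-equivalent, and in particular have the same Turing degree.
\end{theorem}

The lower bound uses very little about $\mathcal D_n$, and we isolate what it uses. Two noncomputable sets form a \emph{minimal pair} if every function computable from both is computable.

\begin{definition}\label{def:mp}
A \emph{minimal pair family} is a uniformly c.e.\ sequence $(A_i)_{i\in\omega}$ together with a c.e.\ set $B$, all noncomputable, such that $A_i$ and $A_j\oplus B$ form a minimal pair whenever $i\ne j$.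
\end{definition}

A degree is \emph{$n$-REA} if it contains the last set $A_n$ of a sequence $A_0=\emptyset,A_1,\dots,A_n$ in which $A_{k+1}$ is c.e.\ in $A_k$ and $A_k\le_TA_{k+1}$ for all $k<n$.

\begin{theorem}\label{thm:general}
Let $\mathcal U$ be a set of Turing degrees, closed under join, such that
\begin{itemize}
\item[(a)] $\mathcal U\cap\mathcal R$ is downward closed in $\mathcal R$;
\item[(b)] every nonzero element of $\mathcal U$ bounds a nonzero element of $\mathcal U\cap\mathcal R$;
\item[(c)] $\deg(\bigoplus_iA_i\oplus B)\in\mathcal U$ for some minimal pair family $(A_i)_{i\in\omega},B$.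
\end{itemize}
Then $(\mathbb N,+,\times)$ is interpretable without parameters in $(\mathcal U,\le)$, by formulas that do not depend on $\mathcal U$. The hypotheses hold for $\mathcal D_n$ $(n\ge1)$, for $\bigcup_n\mathcal D_n$, for the $n$-REA degrees $(n\ge1)$, and for $\{\mathbf x\in\mathcal D_n:\mathbf x\le\mathbf a\}$ whenever $\mathbf a\in\mathcal D_n$ bounds $\deg(\bigoplus_iA_i\oplus B)$ for some minimal pair family.
\end{theorem}

The proof has three steps, each answering a difficulty left by the one before.

\emph{Coding with parameters.} We build finitely many c.e.\ degrees $\bar c_0$ from which fixed formulas define a copy of $(\mathbb N,+,\times)$. The formulas must define the same thing whatever the range $\mathcal U$ of their quantifiers. The Coding Theorem of Section~\ref{sec:coding} achieves this because its negative properties hold for all sets, not only for c.e.\ ones. Section~\ref{sec:codes} uses it to code arithmetic.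

\emph{Removing the parameters.} A sentence cannot name $\bar c_0$; it can only quantify over tuples $\bar c$. A first-order condition can say that the structure $M_{\bar c}$ defined from $\bar c$ satisfies finitely many axioms of arithmetic, but such a structure may be nonstandard. The standard model is singled out by comparison: each of its initial segments is isomorphic to an initial segment of every other model of the axioms, while a nonstandard model has infinite initial segments, which cannot be matched inside $M_{\bar c_0}$ (Section~\ref{sec:std}).

\emph{Comparing two coded models.} For this test to be first order, the finite isomorphisms between initial segments must be uniformly definable from parameters. The elements of an arbitrary $M_{\bar c}$ are degrees in $\mathcal U$ that we did not build and that need not be c.e. We add to the definition of a code a separation condition, and we use hypothesis~(b) to work with c.e.\ sets below the given degrees (Section~\ref{sec:link}).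

Section~\ref{sec:dn} verifies the hypotheses for the examples and proves the upper bound.

\section{Conventions and background}\label{sec:prelim}

\subsection*{Computations}
Sets are identified with their characteristic functions, and $X\upharpoonright k$ is the restriction of $X$ to numbers below $k$. Capital Greek letters $\Phi,\Psi$ denote Turing functionals, and $\Phi(X;x)$ is the output of $\Phi$ with oracle $X$ on input $x$. We use the \emph{use principle}: if the computation $\Phi(X;x)$ converges and queries only numbers below $u$, and $Y\upharpoonright u=X\upharpoonright u$, then $\Phi(Y;x)$ is the same computation.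

Constructions run in stages $s=0,1,2,\dots$. For a set $X$ under construction, $X_s$ is the finite part enumerated before stage $s$. A computation \emph{at stage $s$} takes fewer than $s$ steps and queries only numbers below $s$. If $X$ is c.e.\ and $\Phi(X;x)$ converges, then by the use principle $\Phi(X_s;x)$ is this same computation at all large stages $s$. All tests made at stage $s$ refer to the sets and parameters as they are at the beginning of stage $s$. ``The last stage such that \dots'' is $0$ if there is none.

Fix a computable bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ with $\langle a,b\rangle\ge a,b$. Joins are $\bigoplus_iX_i=\{\langle i,y\rangle:y\in X_i\}$, where indices that are not numbers are coded by distinct numbers, and $X\oplus Y$ is the join over two indices. So a number $y$ that enters a component enters the join as a number $\ge y$.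

\subsection*{Permitting}
To keep a set below a given c.e.\ set $C$, we let numbers enter it only when $C$ changes. Fix a computable enumeration $(C_s)$ of $C$. We say that $C$ \emph{permits $x$ at stage $s$} if $C_{s+1}\cap[0,x]\ne C_s\cap[0,x]$. If $C$ permits $x$ at $s$, then it permits every $z\ge x$ at $s$.

\begin{lemma}\label{lem:permit}
\begin{itemize}
\item[(i)] If $X$ is enumerated so that a number $x$ enters at stage $s$ only if $C$ permits $x$ at $s$, then $X\le_TC$, uniformly in the two enumerations.
\item[(ii)] If $C$ is noncomputable and $(x_k,t_k)_{k\in\omega}$ is a computable sequence with $(x_k)$ unbounded, then for some $k$ the set $C$ permits $x_k$ at a stage $s>t_k$.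
\end{itemize}
\end{lemma}

\begin{proof}
(i) Given $x$, use $C$ to find $s$ with $C_s\cap[0,x]=C\cap[0,x]$. No stage $\ge s$ permits $x$, so $x\in X$ if and only if $x\in X_s$. (ii) Otherwise $C\cap[0,x_k]=C_{t_k+1}\cap[0,x_k]$ for all $k$, which computes $C$.
\end{proof}

\subsection*{Degrees and interpretations}
Degrees are written in boldface. Let $\mathcal U$ be as in Theorem~\ref{thm:general}. The join $\deg(X)\vee\deg(Y)=\deg(X\oplus Y)$ is the least upper bound among all degrees; since $\mathcal U$ is closed under it, it is also the least upper bound in $\mathcal U$, so $\vee$ is definable from $\le$. The degree in~(c) is c.e., so $\mathbf 0\in\mathcal U$ by~(a), and $\mathbf 0$ is definable as the least element. We use $\vee$ and $\mathbf 0$ freely in formulas.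

An \emph{interpretation without parameters} of $(\mathbb N,+,\times)$ in $(\mathcal U,\le)$ consists of formulas in the language $\{\le\}$, without parameters, that define a set $D\subseteq\mathcal U^k$ for some $k$, an equivalence relation $\approx$ on $D$, and two $\approx$-invariant ternary relations on $D$, such that $D/{\approx}$ with the induced relations is isomorphic to $\mathbb N$ with the graphs of $+$ and $\times$.

\section{The Coding Theorem}\label{sec:coding}

We want to record a relation on an index set $I$ in the degrees of c.e.\ sets $G_i$ $(i\in I)$. The relation is given as a family $\mathcal F$ of finite subsets of $I$, and it is recorded by two further sets $P,Q$: the set $Q$ becomes computable from $P$ and some of the $G_i$ exactly when the indices of these $G_i$ include a member of $\mathcal F$. Several families, called tasks, are recorded at once. For $J\subseteq I$ write $G_J=\bigoplus_{i\in J}G_i$.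

\begin{theorem}[Coding Theorem]\label{thm:coding}
Let $I\subseteq\omega$ be computable and nonempty, and let $T$ be a finite set of \emph{tasks}. Let $(A_i)_{i\in I}$ be uniformly c.e.\ noncomputable sets. For each $\tau\in T$ let $B_\tau$ be a noncomputable c.e.\ set, and let $(F^\tau_m)_{m\in\omega}$ be a computable sequence of nonempty finite subsets of $I$, repetitions allowed, with range $\mathcal F_\tau$. Then there are c.e.\ sets $G_i$ (uniformly in $i\in I$) and $P_\tau,Q_\tau$ $(\tau\in T)$ such that, with
\[
Z_\tau=\bigoplus_{i\in I}G_i\oplus\bigoplus_{\rho\ne\tau}P_\rho,\qquad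
\widehat G_i=\bigoplus_{j\ne i}G_j\oplus\bigoplus_{\rho\in T}P_\rho ,
\]
the following hold for all $i\in I$ and $\tau\in T$.
\begin{itemize}
\item[(C1)] $G_i\le_TA_i$ uniformly in $i$, and $P_\tau,Q_\tau\le_TB_\tau$.
\item[(C2)] $Q_\tau\le_TG_F\oplus P_\tau$ for all $F\in\mathcal F_\tau$.
\item[(C3)] If $X\le_TZ_\tau$ and $Q_\tau\le_TX\oplus P_\tau$, then $G_F\le_TX\oplus P_\tau$ for some $F\in\mathcal F_\tau$.
\item[(C4)] $G_i\not\le_T\widehat G_i$. In particular $G_i$ is noncomputable.
\end{itemize}
\end{theorem}

Here $Z_\tau$ and $\widehat G_i$ are formed as single joins over their index sets. In (C3) the set $X$ is arbitrary; it need not be c.e.\ or $n$-c.e. The following consequence says that the families $\mathcal F_\tau$ can be read off from the degrees.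

\begin{corollary}\label{cor:edges}
In the situation of Theorem~\ref{thm:coding}, let $J\subseteq I$ be computable and $\tau\in T$. The following are equivalent: \textup{(i)} $F\subseteq J$ for some $F\in\mathcal F_\tau$; \textup{(ii)} $Q_\tau\le_TG_J\oplus P_\tau$; \textup{(iii)} $Q_\tau\le_TG_J\oplus\bigoplus_{\rho\in T}P_\rho$.
\end{corollary}

\begin{proof}
(i) implies (ii) by (C2), and (ii) implies (iii). Assume (iii) and put $X=G_J\oplus\bigoplus_{\rho\ne\tau}P_\rho$. Then $X\le_TZ_\tau$ and $Q_\tau\le_TX\oplus P_\tau$, so (C3) gives $F\in\mathcal F_\tau$ with $G_F\le_TX\oplus P_\tau$. If some $k\in F$ were not in $J$, then $G_k\le_TX\oplus P_\tau\le_T\widehat G_k$, contrary to (C4).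
\end{proof}

For instance, let $I=\{0,1,2\}$ with one task $\mathcal F=\{\{0,1\},\{1,2\}\}$. Then $Q$ is computable from $G_0\oplus G_1\oplus P$ and from $G_1\oplus G_2\oplus P$, but not from $G_0\oplus G_2\oplus P$: the path $0-1-2$ is visible in the degrees.

\begin{remark}\label{rem:hyp}
The hypotheses cannot be dropped. If $A_i$ is computable, (C1) contradicts (C4). If $B_\tau$ is computable, so are $P_\tau$ and $Q_\tau$, and (C3) with $X=\emptyset$ makes some $G_i$ computable. The bound $X\le_TZ_\tau$ in (C3) is also needed: if the $A_i$ and $B=B_\tau$ form a minimal pair family, then $X=Q_\tau$ satisfies $Q_\tau\le_TX\oplus P_\tau$, while $G_F\le_TQ_\tau\oplus P_\tau$ would give a set $G_i$ computable from both $A_i$ and $B$, hence a computable $G_i$.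
\end{remark}

\subsection{Two sets and one requirement}\label{sub:toy}

The tension is between (C2) and (C3), and it is visible in the smallest case with a choice: $I=\{0,1\}$ and one task with $\mathcal F=\{\{0\},\{1\}\}$, so that $Z=G_0\oplus G_1$. Ignore permitting, suppose that $G_0$ and $G_1$ are being enumerated by other parts of the construction, which we may restrain on a finite interval, and fix one pair $\Psi,\Phi$. We must build $P,Q$ with $Q\le_TG_0\oplus P$ and $Q\le_TG_1\oplus P$ such that, if $X=\Psi(Z)$ is a set and $Q=\Phi(X\oplus P)$, then $X\oplus P$ computes $G_0$ or $G_1$.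

\emph{Coding.} Each $x$ has two markers $\gamma_0(x),\gamma_1(x)$, and when $x$ enters $Q$ the current values of both enter $P$. If the markers never moved, $P$ alone would compute $Q$. So $\gamma_m(x)$ is moved to a new large number whenever $G_m$ changes on $[0,x]$. The oracle $G_m$ knows when $\gamma_m(x)$ has come to rest, and from then on $P$ shows at $\gamma_m(x)$ whether $x$ enters $Q$.

\emph{Diagonalizing.} Suppose that at stage $s$ we see $\Phi(\sigma\oplus\pi;x)=0$, where $\sigma=\Psi(Z_s)\upharpoonright u$, $\pi=P_s\upharpoonright u$ and $u\le s$ bounds the queries, and suppose that \emph{both} markers of $x$ are $\ge u$. Then we put $x$ into $Q$ and its markers into $P$, and we forbid changes of $G_0,G_1$ below $s$. Neither $\sigma$ nor $\pi$ changes, so $\Phi(\Psi(Z)\oplus P;x)=0\neq Q(x)$, and we have won at the price of one finite restraint.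

\emph{Decoding.} Suppose this never happens, although $X=\Psi(Z)$ is a set and $Q=\Phi(X\oplus P)$. Then $Q$ stays empty, so $\Phi(X\oplus P;x)=0$ for every $x$, with some bound $u_x$ on the queries. Call $s>x$ good for $x$ if this computation, with the true $X\upharpoonright u_x$ and $P\upharpoonright u_x$, is seen at stage $s$. The oracle $X\oplus P$ recognizes good stages, and all late stages are good. A change of $G_m$ on $[0,x]$ after a good stage lifts $\gamma_m(x)$ above $u_x$ for good. Since both markers are never above $u_x$ at a good stage, one of them stays below $u_x$ forever, and the corresponding $G_m$ does not change on $[0,x]$ after the first good stage. The oracle must know which $m$ this is, and the answer may depend on $x$. Let $H$ be the set of $x$ such that $\gamma_0(x)\ge u_x$ at some good stage; the oracle can enumerate $H$. If $H$ is infinite, then for each $x\in H$ the marker $\gamma_1(x)$ is the one that stays low, and this computes $G_1$ on longer and longer intervals. If $H$ is finite, then $\gamma_0(x)$ stays low for all large $x$, and this computes $G_0$.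

The general case adds four things. There may be infinitely many sets $F^\tau_m$, but one number can carry only finitely many markers; so the numbers used by the $e$-th requirement carry markers for $m\le e$ only, and each reduction in (C2) has finitely many exceptions. Permitting forces us to wait: a requirement first \emph{secures} a diagonalizing computation and enumerates only when permitted, meanwhile securing larger and larger numbers, which cannot go on forever by Lemma~\ref{lem:permit}(ii). Property (C4) needs requirements of its own. Finally, the requirements conflict, and a finite-injury priority ordering resolves the conflicts: an acting requirement \emph{initializes} all later ones, which then use only numbers larger than the current stage.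

\subsection{The construction}

Let $(U_e)_{e\in\omega}$ be a computable list of all the following requirements, where $\tau\in T$, $i\in I$ and $\Psi,\Phi$ range over Turing functionals.
\begin{itemize}
\item $\mathcal N_{\tau,\Psi,\Phi}$: if $X=\Psi(Z_\tau)$ is total and $\{0,1\}$-valued and $Q_\tau=\Phi(X\oplus P_\tau)$, then $G_F\le_TX\oplus P_\tau$ for some $F\in\mathcal F_\tau$.
\item $\mathcal I_{i,\Phi}$: $G_i\ne\Phi(\widehat G_i)$.
\end{itemize}
The number $\langle e,k\rangle$ is \emph{owned} by $e$. Fix enumerations of the $B_\tau$ and, uniformly, of the $A_i$. The \emph{permitting set} of $U_e$ is $B_\tau$ if $U_e=\mathcal N_{\tau,\Psi,\Phi}$ and $A_i$ if $U_e=\mathcal I_{i,\Phi}$.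

\emph{Markers.} Let $x$ be owned by $e$, where $U_e$ is an $\mathcal N$-requirement for the task $\tau$. For each $m\le e$ there is a marker $\gamma_m(x)$. It is first defined at the end of stage $x$, and it is redefined at the end of a stage $s>x$ if and only if some $y\le x$ entered some $G_i$ with $i\in F^\tau_m$ at stage $s$. A value assigned at the end of stage $s$ is \emph{fresh}: greater than $s$ and than all numbers mentioned so far. Hence markers never decrease, $\gamma_m(x)>x$, and all values ever assigned to markers are distinct.

\emph{Computations.} Let $U_e=\mathcal N_{\tau,\Psi,\Phi}$. Regard a computation with oracle $X\oplus P$ as asking questions ``$k\in X$?'' and ``$k\in P$?'', and call $k$ the queried number. We say that $x$ \emph{has the $e$-computation $(u,\sigma,\pi)$ at stage $s$} if $\sigma=\Psi(Z_{\tau,s})\upharpoonright u$ is defined at stage $s$ with values in $\{0,1\}$, $\pi=P_{\tau,s}\upharpoonright u$, $\Phi(\sigma\oplus\pi;x)=0$ in fewer than $s$ steps, and $u\le s$ is the least number exceeding all numbers queried by this last computation.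

\emph{State.} Each $U_e$ has a finite set of \emph{secured} numbers, empty at first, and may be declared \emph{satisfied}. To \emph{initialize} $U_e$ is to cancel its secured numbers and its satisfaction. A number $x$ is \emph{eligible} for $U_e$ at stage $s$ if $x<s$, $x$ is owned by $e$, and $x$ exceeds the last stage at which $U_e$ was initialized and all numbers currently secured by $U_e$. At stage $s$:
\begin{itemize}
\item $U_e$ \emph{can win with $x$} if $x$ is secured by $U_e$ and the permitting set of $U_e$ permits $x$ at $s$;
\item $U_e=\mathcal N_{\tau,\Psi,\Phi}$ \emph{can secure $x$} if $x$ is eligible and has an $e$-computation $(u,\sigma,\pi)$ at $s$ with $\gamma_m(x)\ge u$ for all $m\le e$;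
\item $U_e=\mathcal I_{i,\Phi}$ \emph{can secure $x$} if $x$ is eligible and $\Phi(\widehat G_{i,s};x)=0$ at stage $s$.
\end{itemize}

\emph{Stage $s$.} Let $e<s$ be least such that $U_e$ is not satisfied and can win or can secure. If there is no such $e$, no requirement acts. Otherwise $U_e$ \emph{acts}. If it can win, it \emph{wins} with the least possible $x$: for $U_e=\mathcal N_{\tau,\Psi,\Phi}$, put $x$ into $Q_\tau$ and $\gamma_m(x)$ into $P_\tau$ for all $m\le e$; for $U_e=\mathcal I_{i,\Phi}$, put $x$ into $G_i$; in both cases declare $U_e$ satisfied. If it cannot win, it secures the least possible $x$. Initialize all $U_{e'}$ with $e'>e$. At the end of the stage, update the markers.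

The construction is computable, so all sets built are c.e., the $G_i$ uniformly. Numbers are enumerated only through wins, and $x$ can be secured, or enter $Q_\tau$ or $G_i$, only at a stage $>x$ and only through an action of its owner.

\subsection{The verification}

\begin{lemma}\label{lem:finite}
Each $U_e$ acts finitely often and is initialized finitely often.
\end{lemma}

\begin{proof}
By induction there is a stage $s_0$ after which no $U_{e'}$ with $e'<e$ acts; after $s_0$, $U_e$ is not initialized. If $U_e$ is satisfied at some stage after $s_0$, it never acts again. Otherwise it never wins after $s_0$ and can only secure. Suppose it secures numbers $x_1<x_2<\cdots$ at stages $s_0<t_1<t_2<\cdots$. This sequence is computable, so by Lemma~\ref{lem:permit}(ii) the permitting set permits some $x_k$ at a stage $s>t_k$. At stage $s$ the requirement $U_e$ is unsatisfied and can win, and no earlier requirement acts, so $U_e$ wins, a contradiction.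
\end{proof}

\begin{lemma}\label{lem:preserve}
Suppose that $U_e$ wins after its last initialization. If $U_e=\mathcal N_{\tau,\Psi,\Phi}$, then it is not the case that $\Psi(Z_\tau)$ is total and $\{0,1\}$-valued with $Q_\tau=\Phi(\Psi(Z_\tau)\oplus P_\tau)$. If $U_e=\mathcal I_{i,\Phi}$, then $G_i\neq\Phi(\widehat G_i)$.
\end{lemma}

\begin{proof}
Let $U_e$ win with $x$, and let $t$ be the stage at which $x$ was secured. Since initialization cancels secured numbers, $t$ lies after the last initialization of $U_e$. We claim that from stage $t$ on, a number below $t$ enters a set $G_j$ or $P_\rho$ only through this win. No $U_{e'}$ with $e'<e$ acts at a stage $\ge t$, for that would initialize $U_e$. At stage $t$ nothing is enumerated. Each $U_{e'}$ with $e'>e$ is initialized at $t$, so a later win of $U_{e'}$ uses a number $x'$ secured after $t$; then $x'>t$ by eligibility, and the markers of $x'$ exceed $x'$. Finally $U_e$ stays satisfied after its win, so it wins only once after $t$. This proves the claim.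

Let $U_e=\mathcal N_{\tau,\Psi,\Phi}$ and let $(u,\sigma,\pi)$ be the $e$-computation of $x$ at $t$. The win changes only $Q_\tau$ and $P_\tau$, neither of which is a component of $Z_\tau$. So $Z_\tau\upharpoonright t=Z_{\tau,t}\upharpoonright t$, and the computations giving $\sigma$, which query only numbers below $t$, are permanent: $\Psi(Z_\tau)\upharpoonright u=\sigma$. The markers that enter $P_\tau$ were $\ge u$ at stage $t$ and have not decreased, and $u\le t$; so $P_\tau\upharpoonright u=\pi$. If $\Psi(Z_\tau)$ is total and $\{0,1\}$-valued, then $\Phi(\Psi(Z_\tau)\oplus P_\tau;x)=0$, while $Q_\tau(x)=1$.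

Let $U_e=\mathcal I_{i,\Phi}$. The win changes only $G_i$, which is not a component of $\widehat G_i$. So the computation $\Phi(\widehat G_{i,t};x)=0$ is permanent, while $G_i(x)=1$.
\end{proof}

The proof shows why $P_\tau$ is left out of $Z_\tau$ and $G_i$ out of $\widehat G_i$: a win must not disturb the oracle of the computations that it relies on.

\begin{proof}[Proof of Theorem~\ref{thm:coding}]
(C1) A number $x$ enters $G_i$ only when $A_i$ permits $x$, and enters $Q_\tau$ only when $B_\tau$ permits $x$. A number $z$ enters $P_\tau$ only as a marker $\gamma_m(x)$ at a stage when $B_\tau$ permits $x$; as $x<z$, the set $B_\tau$ then permits $z$. Apply Lemma~\ref{lem:permit}(i).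

(C2) Let $F=F^\tau_m$. By Lemma~\ref{lem:finite}, only finitely many elements of $Q_\tau$ have an owner $e<m$, and the reduction stores them in a table. If the owner $e$ of $x$ is such that $U_e$ is not an $\mathcal N$-requirement for $\tau$, then $x\notin Q_\tau$. In the remaining case $e\ge m$, so $x$ has a marker $\gamma_m(x)$. Use $G_F$ to find $s>x$ with $G_{i,s}\cap[0,x]=G_i\cap[0,x]$ for all $i\in F$. From the beginning of stage $s$ on, $\gamma_m(x)$ has a constant value $\gamma$. If $x$ enters $Q_\tau$ at a stage $\ge s$, then $\gamma$ enters $P_\tau$. Conversely, $\gamma$ is never the value of another marker, so it can enter $P_\tau$ only in a win with $x$. Hence $x\in Q_\tau$ if and only if $x\in Q_{\tau,s}$ or $\gamma\in P_\tau$.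

For (C3) and (C4) we use the following preparation. Suppose that $U_e$ does not win after its last initialization; then it is never satisfied after that stage. By Lemma~\ref{lem:finite} choose $b$ greater than all numbers that $U_e$ secures after its last initialization and greater than a stage from which on no $U_{e'}$ with $e'\le e$ acts or is initialized. Let $O$ be the infinite computable set of numbers $x>b$ owned by $e$. For $x\in O$ we have:
\begin{itemize}
\item[($*$)] $U_e$ never wins with $x$; $x$ is eligible at every stage $s>x$; and $U_e$ cannot secure $x$ at any stage $s>x$.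
\end{itemize}
Indeed, a win with $x$ would be an action at a stage $>x>b$; eligibility holds by the choice of $b$; and if $U_e$ could secure $x$ at a stage $s>x\ge e$, then some $U_{e'}$ with $e'\le e$ would act at $s>b$.

(C4) Suppose $G_i=\Phi(\widehat G_i)$ and let $U_e=\mathcal I_{i,\Phi}$. By Lemma~\ref{lem:preserve} the preparation applies. Take $x\in O$. By ($*$), $x\notin G_i$, so $\Phi(\widehat G_i;x)=0$, and this computation is seen at all large stages. At such a stage $U_e$ can secure $x$, contrary to ($*$).

(C3) Let $X=\Psi(Z_\tau)$ and $Q_\tau=\Phi(X\oplus P_\tau)$, and let $U_e=\mathcal N_{\tau,\Psi,\Phi}$. By Lemma~\ref{lem:preserve} the preparation applies. For $x\in O$ we have $x\notin Q_\tau$ by ($*$), so $\Phi(X\oplus P_\tau;x)=0$. Let $u_x$ be the least number exceeding all numbers queried by this computation, and let $\sigma_x=X\upharpoonright u_x$, $\pi_x=P_\tau\upharpoonright u_x$. A stage $s>x$ is \emph{good for $x$} if $x$ has the $e$-computation $(u_x,\sigma_x,\pi_x)$ at $s$; then $u_x\le s$. All large stages are good for $x$, because only finitely many convergent computations with c.e.\ oracles are involved. The oracle $X\oplus P_\tau$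 computes $(u_x,\sigma_x,\pi_x)$ from $x$, and so decides whether a stage is good for $x$.

For $j\le e+1$ let $H_j$ be the set of $x\in O$ for which there is a stage $s$, a \emph{witness}, that is good for $x$ and at which $\gamma_m(x)\ge u_x$ for all $m<j$. The oracle $X\oplus P_\tau$ can enumerate $H_j$ together with witnesses. We have $H_0=O$, which is infinite, and $H_{e+1}=\emptyset$, since at a witness for $x\in H_{e+1}$ the requirement $U_e$ could secure $x$. So there is $j\le e$ with $H_j$ infinite and $H_{j+1}$ finite.

Let $x\in H_j\setminus H_{j+1}$ with witness $s$. Suppose some $y\le x$ enters some $G_i$, $i\in F^\tau_j$, at a stage $s'\ge s$. Then $\gamma_j(x)$ receives a value $>s'\ge u_x$. Markers do not decrease, so at any good stage after $s'$ we have $\gamma_m(x)\ge u_x$ for all $m\le j$, and $x\in H_{j+1}$, a contradiction. Therefore $G_i\cap[0,x]=G_{i,s}\cap[0,x]$ for all $i\in F^\tau_j$. To decide whether $z\in G_i$ for $i\in F^\tau_j$, enumerate $H_j$ until some $x\ge z$ larger than all elements of $H_{j+1}$ appears with a witness $s$, and check whether $z\in G_{i,s}$. Thus $G_{F^\tau_j}\le_TX\oplus P_\tau$.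
\end{proof}

\section{Coding arithmetic with parameters}\label{sec:codes}

From now until the end of Section~\ref{sec:std}, $\mathcal U$ is a set of degrees satisfying the hypotheses of Theorem~\ref{thm:general}. All degree variables and quantifiers range over $\mathcal U$.

\subsection{Defining a set of vertices}

Corollary~\ref{cor:edges} defines edges between the degrees of the $G_i$, but we also need a formula for the set of vertices. A task consisting of singletons provides one. By (C3), whatever lies below the join of the $G_i$ and computes $Q$ together with $P$ must compute some $G_i$ together with $P$. The conclusion concerns $X\oplus P$ and not $X$, so the vertices that we can define are the degrees of the sets $G_i\oplus P$.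

\begin{definition}\label{def:S}
A degree $\mathbf w$ is a \emph{solution} for $(\mathbf r,\mathbf p,\mathbf q)$ if $\mathbf q\le\mathbf w$ and $\mathbf w=\mathbf x\vee\mathbf p$ for some $\mathbf x\le\mathbf r$. Let $S(\mathbf r,\mathbf p,\mathbf q)$ be the set of minimal elements among the solutions.
\end{definition}

\begin{lemma}\label{lem:minsol}
In the situation of Theorem~\ref{thm:coding}, let $J\subseteq I$ be computable and let $\tau$ be a task with $\mathcal F_\tau=\{\{i\}:i\in J\}$. Suppose that $\mathbf r=\deg G_J$, $\mathbf p=\deg P_\tau$, $\mathbf q=\deg Q_\tau$ and all $\deg G_i$ $(i\in J)$ lie in $\mathcal U$. Then the degrees $\mathbf z_i=\deg(G_i\oplus P_\tau)$, $i\in J$, are pairwise incomparable, and $S(\mathbf r,\mathbf p,\mathbf q)=\{\mathbf z_i:i\in J\}$.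
\end{lemma}

\begin{proof}
If $\mathbf z_i\le\mathbf z_j$ with $i\ne j$, then $G_i\le_TG_j\oplus P_\tau\le_T\widehat G_i$, contrary to (C4). Each $\mathbf z_i=\deg G_i\vee\mathbf p$ is a solution by (C2). Every solution $\mathbf w=\mathbf x\vee\mathbf p$ bounds some $\mathbf z_j$: take $X\in\mathbf x$; then $X\le_TG_J\le_TZ_\tau$ and $Q_\tau\le_TX\oplus P_\tau$, so $G_j\le_TX\oplus P_\tau$ for some $j\in J$ by (C3). Hence a minimal solution equals some $\mathbf z_j$. Conversely, if $\mathbf w\le\mathbf z_i$ is a solution, then $\mathbf z_j\le\mathbf w\le\mathbf z_i$ for some $j$, so $j=i$ and $\mathbf w=\mathbf z_i$.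
\end{proof}

Since $\mathbf x$ is an arbitrary element of $\mathcal U$, this proof needs (C3) for arbitrary sets $X$.

\subsection{A finite theory of arithmetic}

We need finitely many axioms which guarantee that a model begins with a copy of $\mathbb N$. Let $\Theta$ be the conjunction of the following statements about a set $M$ with two ternary relations.
\begin{itemize}
\item[($\Theta$1)] $M\ne\emptyset$, and the relations are the graphs of total functions $+,\cdot:M^2\to M$.
\item[($\Theta$2)] The relation $x\preceq y$ defined by $\exists z\,(x+z=y)$ is a linear order with a least element $0$, and every element has an immediate successor. Write $1$ for the immediate successor of $0$.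
\item[($\Theta$3)] For all $x,y$: $x+1$ is the immediate successor of $x$, $x+0=x$, $x+(y+1)=(x+y)+1$, $x\cdot0=0$, and $x\cdot(y+1)=x\cdot y+x$.
\end{itemize}
The standard model satisfies $\Theta$, with $\preceq$ the usual order. In a model of $\Theta$, the \emph{numeral} $\underline k$ is the $k$-th iterated immediate successor of $0$.

\begin{lemma}\label{lem:theta}
Let $M\models\Theta$. Then $\underline0\prec\underline1\prec\cdots$ and $\{x:x\preceq\underline k\}=\{\underline0,\dots,\underline k\}$ for all $k$. Moreover $M\cong\mathbb N$ if and only if every element of $M$ has only finitely many $\preceq$-predecessors.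
\end{lemma}

\begin{proof}
The numerals increase by definition. The description of $\{x:x\preceq\underline k\}$ holds for $k=0$. If $x\preceq\underline{k+1}$, then by linearity either $x\preceq\underline k$, or $x\succ\underline k$ and so $x\succeq\underline{k+1}$, that is, $x=\underline{k+1}$. A non-numeral is below no numeral, hence above all of them, and has infinitely many predecessors. So if all elements have finitely many predecessors, then $M$ consists of the numerals. By ($\Theta$3), $\underline{k+1}=\underline k+1$, and induction on $k$ gives $\underline j+\underline{k+1}=(\underline j+\underline k)+1=\underline{j+k+1}$ and $\underline j\cdot\underline{k+1}=\underline j\cdot\underline k+\underline j=\underline{jk+j}$, starting from $\underline j+0=\underline j$ and $\underline j\cdot0=0$. So $k\mapsto\underline k$ is an isomorphism. The converse holds because $\preceq$ is defined from $+$.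
\end{proof}

\subsection{Codes}

Addition and multiplication are ternary relations, and we reduce them to colored graphs. Take a vertex $\nu(a)$ for each number $a$. For each pair $(a,b)$ take a vertex $\alpha(a,b)$ joined to $\nu(a)$, $\nu(b)$, $\nu(a+b)$ by edges of colors $1,2,3$, and a vertex $\mu(a,b)$ joined to $\nu(a)$, $\nu(b)$, $\nu(ab)$ by edges of colors $4,5,6$. The colors tell the first argument, the second argument and the value apart. The number vertices are those with at least two neighbors in color $1$. Each color will be one task.

Accordingly, a tuple $\bar c=(\mathbf t,\mathbf r,\mathbf p_0,\mathbf q_0,\mathbf p_1,\mathbf q_1,\dots,\mathbf p_6,\mathbf q_6)$ of sixteen degrees determines the set $S_{\bar c}=S(\mathbf r,\mathbf p_0,\mathbf q_0)$ and the following relations, for $1\le m\le6$: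
\begin{align*}
\mathrm{Adj}_m(\mathbf a,\mathbf b):&\quad \mathbf a,\mathbf b\in S_{\bar c},\ \ \mathbf a\ne\mathbf b,\ \ \mathbf q_m\le\mathbf a\vee\mathbf b\vee\mathbf p_m;\\
\mathrm{Num}(\mathbf a):&\quad \exists\mathbf d\,\exists\mathbf d'\,\bigl(\mathbf d\neq\mathbf d'\wedge\mathrm{Adj}_1(\mathbf a,\mathbf d)\wedge\mathrm{Adj}_1(\mathbf a,\mathbf d')\bigr);\\
\mathrm{Add}(\mathbf a,\mathbf b,\mathbf c):&\quad \mathrm{Num}(\mathbf a),\mathrm{Num}(\mathbf b),\mathrm{Num}(\mathbf c),\\
&\quad \exists\mathbf d\,\bigl(\mathrm{Adj}_1(\mathbf d,\mathbf a)\wedge\mathrm{Adj}_2(\mathbf d,\mathbf b)\wedge\mathrm{Adj}_3(\mathbf d,\mathbf c)\bigr);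
\end{align*}
and $\mathrm{Mul}$ is defined like $\mathrm{Add}$ with the colors $4,5,6$ in place of $1,2,3$. Let $M_{\bar c}$ be the structure with domain $\mathrm{Num}\subseteq S_{\bar c}$ and relations $\mathrm{Add},\mathrm{Mul}$.

The parameter $\mathbf t$ has not been used yet. In Section~\ref{sec:link} we shall have to tell apart the elements of a structure $M_{\bar c}$ about which we know nothing except the first-order conditions imposed on $\bar c$. The condition that makes this possible says that each element $\mathbf a$ has a part $\mathbf x$ of which the other elements know nothing, even with the help of a fixed nonzero degree $\mathbf t$.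

\begin{definition}\label{def:sep}
A set $S\subseteq\mathcal U$ is \emph{separated over $\mathbf t$} if $\mathbf t\ne\mathbf 0$ and for every $\mathbf a\in S$ there is a nonzero $\mathbf x\le\mathbf a$ such that for every $\mathbf b\in S\setminus\{\mathbf a\}$, no nonzero $\mathbf y$ satisfies both $\mathbf y\le\mathbf x$ and $\mathbf y\le\mathbf b\vee\mathbf t$.
\end{definition}

A subset of a set separated over $\mathbf t$ is separated over $\mathbf t$.

\begin{definition}\label{def:code}
The tuple $\bar c$ is a \emph{code}, written $\mathrm{Code}(\bar c)$, if $M_{\bar c}\models\Theta$ and $S_{\bar c}$ is separated over $\mathbf t$. A code is \emph{standard} if $M_{\bar c}\cong\mathbb N$.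
\end{definition}

Being a code is a first-order property of $\bar c$ in $(\mathcal U,\le)$, expressed by a formula that does not depend on $\mathcal U$. A minimal pair family is what is needed to make the vertices separated.

\begin{lemma}\label{lem:stdcode}
There is a standard code $\bar c_0$ consisting of degrees in $\mathcal U\cap\mathcal R$.
\end{lemma}

\begin{proof}
Put $\nu(a)=3a$, $\alpha(a,b)=3\langle a,b\rangle+1$, $\mu(a,b)=3\langle a,b\rangle+2$; every number is of exactly one of these forms in exactly one way. Let $\mathcal F_0=\{\{i\}:i\in\omega\}$, and let $\mathcal F_1,\dots,\mathcal F_6$ consist of the pairs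
\begin{gather*}
\{\alpha(a,b),\nu(a)\},\quad\{\alpha(a,b),\nu(b)\},\quad\{\alpha(a,b),\nu(a+b)\},\\
\{\mu(a,b),\nu(a)\},\quad\{\mu(a,b),\nu(b)\},\quad\{\mu(a,b),\nu(ab)\},
\end{gather*}
respectively, for all $a,b\in\omega$. Take a minimal pair family $(A_i),B$ as in~(c) and apply Theorem~\ref{thm:coding} with $I=\omega$, $T=\{0,\dots,6\}$ and $B_\tau=B$ for all $\tau$. Let $\mathbf t=\deg B$, $\mathbf r=\deg G_\omega$, $\mathbf p_m=\deg P_m$, $\mathbf q_m=\deg Q_m$ for $m\le6$. By (C1), including its uniformity, these degrees and all $\deg G_i$ are c.e.\ degrees below $\deg(\bigoplus_iA_i\oplus B)$, so they lie in $\mathcal U$ by (a) and~(c).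

By Lemma~\ref{lem:minsol}, $S_{\bar c_0}=\{\mathbf z_i:i\in\omega\}$ with distinct $\mathbf z_i=\deg(G_i\oplus P_0)$. Let $i\ne j$ and $1\le m\le6$. Then $\mathrm{Adj}_m(\mathbf z_i,\mathbf z_j)$ says $Q_m\le_TG_i\oplus G_j\oplus P_0\oplus P_m$. This oracle lies between the oracles in (ii) and (iii) of Corollary~\ref{cor:edges} for $J=\{i,j\}$, so the statement holds if and only if some $F\in\mathcal F_m$ is contained in $\{i,j\}$. As $|F|=2$,
\[
\mathrm{Adj}_m(\mathbf z_i,\mathbf z_j)\iff\{i,j\}\in\mathcal F_m .
\]

In color $1$, the vertex $\nu(a)$ has the infinitely many neighbors $\alpha(a,b)$, the vertex $\alpha(a,b)$ has the single neighbor $\nu(a)$, and $\mu(a,b)$ has none. So $\mathrm{Num}$ defines $\{\mathbf z_{\nu(a)}:a\in\omega\}$. A neighbor of $\nu(a)$ in color $1$ has the form $\alpha(a,b')$, its only neighbor in color $2$ is $\nu(b')$, and its only neighbor in color $3$ is $\nu(a+b')$. Hence $\mathrm{Add}(\mathbf z_{\nu(a)},\mathbf z_{\nu(b)},\mathbf z_{\nu(c)})$ holds if and only if $c=a+b$. In the same way a neighbor of $\nu(a)$ in color $4$ has the form $\mu(a,b')$, with only neighbors $\nu(b')$ in color $5$ and $\nu(ab')$ in color $6$,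 so $\mathrm{Mul}$ defines multiplication. Thus $a\mapsto\mathbf z_{\nu(a)}$ is an isomorphism $\mathbb N\cong M_{\bar c_0}$, and $M_{\bar c_0}\models\Theta$.

For separation, given $\mathbf z_i$ take $\mathbf x=\deg G_i$, which is nonzero by (C4). Let $j\neq i$, $\mathbf y\le\mathbf x$ and $\mathbf y\le\mathbf z_j\vee\mathbf t$. By (C1), $\mathbf x\le\deg A_i$ and $\mathbf z_j\vee\mathbf t=\deg(G_j\oplus P_0\oplus B)\le\deg(A_j\oplus B)$. Since $A_i$ and $A_j\oplus B$ form a minimal pair, $\mathbf y=\mathbf 0$.
\end{proof}

\section{Linking two finite separated sets}\label{sec:link}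

Let $\mathbf h_0,\dots,\mathbf h_k$ and $\mathbf h'_0,\dots,\mathbf h'_k$ be given. We want one formula $\Lambda(\mathbf h,\mathbf h';\bar s)$, with a number of parameters $\bar s$ that does not depend on $k$, which for suitable $\bar s$ holds of $(\mathbf h_i,\mathbf h'_j)$ exactly when $i=j$. The Coding Theorem can match sets that it builds, but it did not build the $\mathbf h_i$. So we attach to each $\mathbf h_i$ a label that we do build. By~(b), the part $\mathbf x_i$ of $\mathbf h_i$ given by separation bounds a noncomputable c.e.\ set, which can permit a set $G_i$. The definable labels are $\mathbf z_i=\deg(G_i\oplus P)$, by Lemma~\ref{lem:minsol}. Because of $P$, there is no reason for $\mathbf z_i\le\mathbf h_i$, but $\mathbf z_i\le\mathbf h_i\vee\mathbf p$ holds. To prevent $\mathbf z_j\le\mathbf h_i\vee\mathbf p$ for $j\ne i$ we build $P$ below $\mathbf t$. This is the reason for the degree $\mathbf t$ in Definition~\ref{def:sep}, and $\mathbf t\neq\mathbf 0$ is required because $P$ needs a noncomputable permitting set.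

For $\bar s=(\mathbf r,\mathbf p,\mathbf q,\mathbf r',\mathbf p',\mathbf q',\mathbf u,\mathbf v)$ let $\Lambda(\mathbf h,\mathbf h';\bar s)$ say that there are $\mathbf z\in S(\mathbf r,\mathbf p,\mathbf q)$ and $\mathbf z'\in S(\mathbf r',\mathbf p',\mathbf q')$ with
\[
\mathbf z\le\mathbf h\vee\mathbf p,\qquad \mathbf v\le\mathbf z\vee\mathbf z'\vee\mathbf u,\qquad \mathbf z'\le\mathbf h'\vee\mathbf p'.
\]
In words: $\mathbf z$ labels $\mathbf h$, $\mathbf z'$ labels $\mathbf h'$, and the two labels are joined by an edge.

\begin{lemma}[Linking Lemma]\label{lem:link}
Let $\mathbf h_0,\dots,\mathbf h_k$ be distinct degrees forming a set separated over $\mathbf t$, and let $\mathbf h'_0,\dots,\mathbf h'_k$ be distinct degrees forming a set separated over $\mathbf t'$. Then there is a tuple $\bar s$ in $\mathcal U\cap\mathcal R$ such that for all $i,j\le k$,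
\[
\Lambda(\mathbf h_i,\mathbf h'_j;\bar s)\iff i=j .
\]
\end{lemma}

\begin{proof}
Let $\mathbf x_i\le\mathbf h_i$ and $\mathbf x'_i\le\mathbf h'_i$ be as in Definition~\ref{def:sep}. By (b) choose noncomputable c.e.\ sets $A_i,A'_i$ $(i\le k)$, $C,C'$ with degrees in $\mathcal U$ and
\[
\deg A_i\le\mathbf x_i,\quad \deg A'_i\le\mathbf x'_i,\quad \deg C\le\mathbf t,\quad \deg C'\le\mathbf t'.
\]
Apply Theorem~\ref{thm:coding} with an index set of $2(k+1)$ elements $0,\dots,k,0',\dots,k'$, with the sets $A_i$ for the indices $i$ and $A'_i$ for the indices $i'$, and with three tasks: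
\begin{center}
\begin{tabular}{c|c|c}
task $\tau$ & $\mathcal F_\tau$ & $B_\tau$\\ \hline
$1$ & $\{\{i\}:i\le k\}$ & $C$\\
$1'$ & $\{\{i'\}:i\le k\}$ & $C'$\\
$2$ & $\{\{i,i'\}:i\le k\}$ & $C$
\end{tabular}
\end{center}
Let $\mathbf r=\deg\bigoplus_{i\le k}G_i$, $\mathbf p=\deg P_1$, $\mathbf q=\deg Q_1$, $\mathbf r'=\deg\bigoplus_{i\le k}G_{i'}$, $\mathbf p'=\deg P_{1'}$, $\mathbf q'=\deg Q_{1'}$, $\mathbf u=\deg P_2$, $\mathbf v=\deg Q_2$. By (C1) each constructed set is c.e.\ and computable from a c.e.\ set with degree in $\mathcal U$, so its degree is in $\mathcal U$ by~(a); and $\mathbf r,\mathbf r'\in\mathcal U$ as finite joins. By Lemma~\ref{lem:minsol}, $S(\mathbf r,\mathbf p,\mathbf q)$ consists of the degrees $\mathbf z_a=\deg(G_a\oplus P_1)$ and $S(\mathbf r',\mathbf p',\mathbf q')$ of the degrees $\mathbf z'_a=\deg(G_{a'}\oplus P_{1'})$, for $a\le k$.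

\emph{$\mathbf z_a\le\mathbf h_i\vee\mathbf p$ if and only if $a=i$.} If $a=i$, then $\deg G_i\le\deg A_i\le\mathbf x_i\le\mathbf h_i$, so $\mathbf z_i\le\mathbf h_i\vee\mathbf p$. Conversely, let $\mathbf z_a\le\mathbf h_i\vee\mathbf p$ and put $\mathbf y=\deg G_a\in\mathcal U$. Then $\mathbf y\ne\mathbf 0$ by (C4), $\mathbf y\le\mathbf x_a$, and $\mathbf y\le\mathbf h_i\vee\mathbf p\le\mathbf h_i\vee\mathbf t$ because $P_1\le_TC$. By the choice of $\mathbf x_a$ this is impossible for $a\ne i$. With primes added throughout, the same proof shows that $\mathbf z'_b\le\mathbf h'_j\vee\mathbf p'$ if and only if $b=j$.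

\emph{$\mathbf v\le\mathbf z_a\vee\mathbf z'_b\vee\mathbf u$ if and only if $a=b$.} The left side says $Q_2\le_TG_a\oplus G_{b'}\oplus P_1\oplus P_{1'}\oplus P_2$. This oracle lies between the oracles in (ii) and (iii) of Corollary~\ref{cor:edges} for $J=\{a,b'\}$, so the left side holds if and only if $\{m,m'\}\subseteq\{a,b'\}$ for some $m\le k$, that is, $a=b$.

If $\Lambda(\mathbf h_i,\mathbf h'_j;\bar s)$ holds through $\mathbf z_a$ and $\mathbf z'_b$, then $a=i$, $b=j$ and $a=b$, so $i=j$. Conversely, $\mathbf z_i$ and $\mathbf z'_i$ witness $\Lambda(\mathbf h_i,\mathbf h'_i;\bar s)$.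
\end{proof}

\section{Defining the standard codes}\label{sec:std}

For a code $\bar c$ and $\mathbf a\in M_{\bar c}$ let $[0,\mathbf a]_{\bar c}$ be the set of $\mathbf x\in M_{\bar c}$ with $\mathbf x\preceq\mathbf a$ in the order of $M_{\bar c}$ given by ($\Theta$2); this order is unrelated to the order of degrees. For codes $\bar c,\bar d$ and $\mathbf a\in M_{\bar c}$, $\mathbf b\in M_{\bar d}$, let $\mathrm{Iso}(\bar c,\mathbf a,\bar d,\mathbf b)$ say: for some $\bar s$, the restriction of $\Lambda(\cdot,\cdot\,;\bar s)$ to $[0,\mathbf a]_{\bar c}\times[0,\mathbf b]_{\bar d}$ is the graph of an order isomorphism between $[0,\mathbf a]_{\bar c}$ and $[0,\mathbf b]_{\bar d}$. This is first order, since $\bar s$ has fixed length and ``bijective and order preserving'' needs only quantifiers over elements. Let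
\[
\mathrm{Std}(\bar c):\quad \mathrm{Code}(\bar c)\wedge\forall\bar d\,\bigl(\mathrm{Code}(\bar d)\to\forall\mathbf a\in M_{\bar c}\ \exists\mathbf b\in M_{\bar d}\ \mathrm{Iso}(\bar c,\mathbf a,\bar d,\mathbf b)\bigr).
\]

\begin{proposition}\label{prop:std}
\begin{itemize}
\item[(i)] If $\bar c,\bar d$ are codes and $\mathbf a,\mathbf b$ are the numerals $\underline k$ of $M_{\bar c}$ and of $M_{\bar d}$, then $\mathrm{Iso}(\bar c,\mathbf a,\bar d,\mathbf b)$ holds.
\item[(ii)] $\mathrm{Std}(\bar c)$ holds if and only if $\bar c$ is a standard code.
\end{itemize}
\end{proposition}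

\begin{proof}
(i) Let $\mathbf h_i$ and $\mathbf h'_i$ $(i\le k)$ be the numerals $\underline i$ of $M_{\bar c}$ and of $M_{\bar d}$. By Lemma~\ref{lem:theta} they list $[0,\mathbf a]_{\bar c}$ and $[0,\mathbf b]_{\bar d}$ in increasing order. The $\mathbf h_i$ lie in $S_{\bar c}$ and the $\mathbf h'_i$ in $S_{\bar d}$, so both lists form separated sets, over the first coordinates of $\bar c$ and of $\bar d$. Lemma~\ref{lem:link} gives $\bar s$ for which $\Lambda$ defines the order isomorphism $\mathbf h_i\mapsto\mathbf h'_i$.

(ii) If $\bar c$ is standard, then every $\mathbf a\in M_{\bar c}$ is a numeral $\underline k$, and for any code $\bar d$ we take for $\mathbf b$ the numeral $\underline k$ of $M_{\bar d}$ and apply~(i). Conversely, let $\mathrm{Std}(\bar c)$ hold and take $\bar d=\bar c_0$ from Lemma~\ref{lem:stdcode}. Each $[0,\mathbf a]_{\bar c}$ is in bijection with some $[0,\mathbf b]_{\bar c_0}$, which is finite. By Lemma~\ref{lem:theta}, $M_{\bar c}\cong\mathbb N$.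
\end{proof}

For a sentence $\theta$ of arithmetic, let ``$M_{\bar c}\models\theta$'' be the formula in the variables $\bar c$ obtained by rewriting $\theta$ in terms of the graphs of $+$ and $\times$, replacing these graphs by $\mathrm{Add}$ and $\mathrm{Mul}$, and restricting the quantifiers to $\mathrm{Num}$. Define
\[
\theta^*:\quad\exists\bar c\,\bigl(\mathrm{Std}(\bar c)\wedge M_{\bar c}\models\theta\bigr).
\]
The map $\theta\mapsto\theta^*$ is computable and does not depend on $\mathcal U$.

\begin{corollary}\label{cor:lower}
$\mathbb N\models\theta$ if and only if $(\mathcal U,\le)\models\theta^*$.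
\end{corollary}

\begin{proof}
If $\mathbb N\models\theta$, then $\bar c_0$ witnesses $\theta^*$ by Proposition~\ref{prop:std}(ii). If $\bar c$ witnesses $\theta^*$, then $\mathbb N\cong M_{\bar c}\models\theta$.
\end{proof}

\begin{proof}[Proof of the interpretability assertion of Theorem~\ref{thm:general}]
No single standard code can be named without parameters, so we use all of them and identify corresponding elements. Let $D$ be the set of tuples $(\bar c,\mathbf a)$ with $\mathrm{Std}(\bar c)$ and $\mathbf a\in M_{\bar c}$; it is nonempty by Lemma~\ref{lem:stdcode}. For $(\bar c,\mathbf a)\in D$ let $N(\bar c,\mathbf a)$ be the number $k$ such that $\mathbf a$ is the numeral $\underline k$ of $M_{\bar c}$. Put $(\bar c,\mathbf a)\approx(\bar d,\mathbf b)$ if $\mathrm{Iso}(\bar c,\mathbf a,\bar d,\mathbf b)$. If the two tuples have the same value of $N$, then they are $\approx$-related by Proposition~\ref{prop:std}(i). If they are $\approx$-related, then the initial segments $[0,\mathbf a]_{\bar c}$ and $[0,\mathbf b]_{\bar d}$, of sizes $N(\bar c,\mathbf a)+1$ and $N(\bar d,\mathbf b)+1$, are in bijection. So $\approx$ is the equivalence relation of having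 the same value of $N$, and $N$ induces a bijection of $D/{\approx}$ with $\mathbb N$. Declare that three elements of $D$ satisfy the addition relation if they are $\approx$-related to tuples $(\bar d,\mathbf a),(\bar d,\mathbf b),(\bar d,\mathbf e)\in D$ with a common $\bar d$ such that $\mathrm{Add}(\mathbf a,\mathbf b,\mathbf e)$ holds in $M_{\bar d}$, and likewise for multiplication with $\mathrm{Mul}$. Every class has a representative over every standard code, and $N(\bar d,\cdot)$ is an isomorphism $M_{\bar d}\cong\mathbb N$; so $N$ carries these relations to the graphs of $+$ and $\times$. None of the formulas has parameters or depends on $\mathcal U$.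
\end{proof}

\begin{remark}\label{rem:uses}
Closure under join makes $\vee$ definable and puts the degrees $\mathbf z_i$ into $\mathcal U$. Hypothesis (a) puts the constructed c.e.\ degrees into $\mathcal U$. Hypothesis (b) is used only in Lemma~\ref{lem:link}, where it supplies permitting sets below degrees that need not be c.e. Hypothesis (c) is used only to see that $\mathbf 0\in\mathcal U$ and in Lemma~\ref{lem:stdcode}. It cannot simply be omitted: $\mathcal U=\{\mathbf 0\}$ satisfies everything else, and a finite structure interprets no infinite one.
\end{remark}

\section{The $n$-c.e.\ degrees}\label{sec:dn}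

It remains to verify the hypotheses of Theorem~\ref{thm:general} for the examples and to prove the upper bound.

\subsection{C.e.\ sets below $n$-c.e.\ sets}

A set knows which of the changes in its approximation led to a wrong value. Collecting these changes gives a set below $A$ whose approximation needs one change fewer. For a d.c.e.\ set, this is the c.e.\ set of pairs $\langle x,s\rangle$ such that $x$ enters at stage $s$ and leaves later.

\begin{lemma}[Lachlan]\label{lem:lachlan}
Every noncomputable $n$-c.e.\ set $A$ computes a noncomputable c.e.\ set.
\end{lemma}

\begin{proof}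
Induction on $n$. For $n=1$ take $A$ itself. Let $n\ge2$, let $(A_s)$ be an approximation as in Definition~\ref{def:nce}, and put
\[
L=\{\langle x,s\rangle: A_{s+1}(x)\ne A_s(x)\text{ and }A(x)\ne A_{s+1}(x)\}.
\]
Then $L\le_TA$. Approximate $L$ by letting $L_t(\langle x,s\rangle)=1$ if $t\ge s+1$, $A_{s+1}(x)\ne A_s(x)$ and $A_t(x)\ne A_{s+1}(x)$, and $0$ otherwise. This converges to $L$ and has value $0$ for $t\le s+1$. It changes only if the guess for $A(x)$ changed at $s$, and then only at later changes of that guess, so at most $n-1$ times. Thus $L$ is $(n-1)$-c.e. If $L$ is noncomputable, apply the induction hypothesis to $L$. If $L$ is computable, then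
\[
x\in A\iff\exists s\,\bigl[A_s(x)=0,\ A_{s+1}(x)=1,\ \langle x,s\rangle\notin L\bigr].
\]
From left to right take for $s$ the last change at $x$, which exists because $A_0(x)=0$; from right to left, $\langle x,s\rangle\notin L$ gives $A(x)=A_{s+1}(x)=1$. So $A$ itself is c.e.
\end{proof}

\subsection{A minimal pair family}

To ensure that a function $g=\Phi(A_i)=\Psi(A_j\oplus B)$ is computable, we wait until both sides give the same value on an argument, then allow only one side to change, and protect the other side until the two agree again. The value is then always held by at least one side. If agreement is restored infinitely often, the protection is lifted infinitely often; if not, it ends as a finite restraint. Other requirements cannot know which case occurs, so they guess, and the guesses are organized on a tree.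

\begin{lemma}\label{lem:mp}
There is a minimal pair family.
\end{lemma}

\begin{proof}
Write $D_0=B$ and $D_{i+1}=A_i$. Let $(W_k)$ be an effective list of the c.e.\ sets with $W_{k,s}\subseteq[0,s)$. List effectively all requirements
\begin{itemize}
\item $\mathcal P_{c,k}$: $W_k$ is not the complement of $D_c$;
\item $\mathcal M_{i,j,\Phi,\Psi}$ $(i\ne j)$: if $\Phi(A_i)=\Psi(A_j\oplus B)=g$ is total, then $g$ is computable.
\end{itemize}
The $\mathcal P$-requirements make each $D_c$ noncomputable, since a computable set has a c.e.\ complement. The nodes $\xi\in2^{<\omega}$ of length $e$ work for the $e$-th requirement. Write $\xi<_L\zeta$ ($\xi$ is left of $\zeta$) if $\eta^\frown0\subseteq\xi$ and $\eta^\frown1\subseteq\zeta$ for some $\eta$. Let $\#$ be a computable injective numbering of the nodes.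

\emph{Construction.} At stage $s$ define a node $\delta_s$ of length $s$ bit by bit. If $\xi\subseteq\delta_s$ has been defined and $|\xi|<s$, then $s$ is a \emph{$\xi$-stage}, and the next bit of $\delta_s$ is the outcome of $\xi$ at $s$. The outcome of a $\mathcal P$-node is $1$. For an $\mathcal M_{i,j,\Phi,\Psi}$-node $\xi$ let $\ell(\xi,s)$ be the largest $\ell\le s$ such that $\Phi(A_{i,s})$ and $\Psi(A_{j,s}\oplus B_s)$ converge at stage $s$ with equal values on all arguments below $\ell$. The $\xi$-stage $s$ is \emph{expansionary} if $\ell(\xi,s)>\ell(\xi,t)$ for all earlier expansionary $\xi$-stages $t$; the outcome is $0$ if $s$ is expansionary and $1$ otherwise.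

Let $t(\xi,s)$ be the last stage $t<s$ with $\delta_t<_L\xi$. A $\mathcal P_{c,k}$-node $\xi\subsetneq\delta_s$ \emph{is ready} if $D_{c,s}\cap W_{k,s}=\emptyset$ and some $y\in W_{k,s}$ satisfies $y>2\#(\xi)$ and $y>t(\xi,s)$. The shortest ready node, if any, acts by putting the least such $y$ into $D_c$. So at each stage at most one number enters at most one set.

\emph{The true path.} Define $f\in2^\omega$ inductively: if $\xi\subset f$, the next bit is the least $o$ such that $\xi^\frown o\subseteq\delta_s$ for infinitely many $s$. For $\xi\subset f$ there are infinitely many $\xi$-stages and, by induction on $|\xi|$, only finitely many $t$ with $\delta_t<_L\xi$; so $t(\xi,s)$ is eventually constant.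

\emph{$\mathcal P$-requirements.} A node acts at most once, since afterwards $D_c\cap W_k\neq\emptyset$. An element $y\le2m$ of $D_c$ was enumerated by a node with $\#(\xi)<m$, so at most $m$ of the $2m+1$ numbers $\le2m$ lie in $D_c$, and $D_c$ is coinfinite. Suppose $W_k$ is the complement of $D_c$, and let $\xi\subset f$ be the $\mathcal P_{c,k}$-node. Then $W_k$ is infinite and disjoint from $D_c$, so $\xi$ is ready at all large $\xi$-stages. The finitely many shorter nodes act finitely often, so $\xi$ acts and puts an element of $W_k$ into $D_c$, a contradiction.

\emph{$\mathcal M$-requirements.} Let $\xi\subset f$ be an $\mathcal M_{i,j,\Phi,\Psi}$-node and let $g$ be total as in the requirement. Then $\ell(\xi,s)\to\infty$, so there is no last expansionary $\xi$-stage, and $\xi^\frown0\subset f$. Fix $s_0>|\xi|+1$ such that after $s_0$ no $\delta_t$ is left of $\xi^\frown0$ and no node contained in $\xi$ acts. To compute $g(z)$, find an expansionary $\xi$-stage $v_0>s_0$ with $\ell(\xi,v_0)>z$, and output the common value $w$ of the two computations at $z$.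

Let $v_0<v_1<\cdots$ be the expansionary $\xi$-stages from $v_0$ on; these are the stages $v\ge v_0$ with $\xi^\frown0\subseteq\delta_v$. We show by induction that both computations at $z$ give $w$ at stage $v_m$. Let $v_m<t<v_{m+1}$. Then $\delta_t$ neither extends $\xi^\frown0$ nor lies left of it, so $\xi^\frown0<_L\delta_t$. A node $\zeta\subsetneq\delta_t$ acting at $t$ is not contained in $\xi$, so it extends past the point where $\delta_t$ branches to the right of $\xi^\frown0$. Hence $\delta_{v_m}<_L\zeta$, and $\zeta$ enumerates a number greater than $t(\zeta,t)\ge v_m$. So during the stages in $[v_m,v_{m+1})$ the only number below $v_m$ that can enter a set enters at stage $v_m$, into a single $D_c$. As $i\ne j$, this $D_c$ is involved in at most one of the oracles $A_i$ and $A_j\oplus B$. The computation with the other oracle queries only numbers below $v_m$, so it survives to stage $v_{m+1}$ with value $w$. Since $\ell(\xi,v_{m+1})>\ell(\xi,v_m)>z$, both computations give $w$ at $v_{m+1}$. For large $m$ these are the true computations, so $g(z)=w$, and $g$ is computable.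
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:general}]
If $\mathcal U\supseteq\mathcal R$, then (a) holds trivially, and (c) holds by Lemma~\ref{lem:mp} because $\bigoplus_iA_i\oplus B$ is c.e.

\emph{$\mathcal D_n$ and $\bigcup_n\mathcal D_n$.} An $m$-c.e.\ set is $n$-c.e.\ for $n\ge m$, so these sets contain $\mathcal R$. If $A,B$ are $n$-c.e.\ through $(A_s),(B_s)$, then $A\oplus B$ is $n$-c.e.\ through $(A_s\oplus B_s)$; this gives closure under join. Hypothesis (b) is Lemma~\ref{lem:lachlan}.

\emph{$\{\mathbf x\in\mathcal D_n:\mathbf x\le\mathbf a\}$.} A join of $n$-c.e.\ degrees below $\mathbf a$ is an $n$-c.e.\ degree below $\mathbf a$. The c.e.\ members are exactly the c.e.\ degrees below $\mathbf a$. This gives (a); it gives (c) by the assumption on $\mathbf a$; and it gives (b) by Lemma~\ref{lem:lachlan}.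

\emph{The $n$-REA degrees.} A c.e.\ set $A$ is the last term of the sequence $\emptyset,A,\dots,A$, so $\mathcal R$ is included. If $(A_k)_{k\le n}$ and $(B_k)_{k\le n}$ are sequences as in the definition, so is $(A_k\oplus B_k)_{k\le n}$. If $A_n$ is noncomputable, let $k\ge1$ be least with $A_k$ noncomputable; then $A_k$ is c.e.\ in the computable set $A_{k-1}$, hence c.e., and $A_k\le_TA_n$. This is~(b).
\end{proof}

\subsection{The upper bound}

\begin{lemma}\label{lem:upper}
For every $n\ge1$, $\mathrm{Th}(\mathcal D_n)\le_m\mathrm{Th}(\mathbb N)$.
\end{lemma}

\begin{proof}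
We cannot decide which programs are $n$-c.e.\ approximations, so we turn every program into one, without spoiling those that already are. Let $(\varphi_e)$ list the partial computable functions of two arguments. Put $V_{e,0}=\emptyset$. Given $V_{e,s}(x)$, look for the largest $k\le s$ such that $\varphi_e(x,0),\dots,\varphi_e(x,k)$ all converge within $s$ steps with values in $\{0,1\}$, and set $V_{e,s+1}(x)=\varphi_e(x,k)$, unless there is no such $k$ or this would be the $(n+1)$-st change at $x$; in these cases set $V_{e,s+1}(x)=V_{e,s}(x)$. Every $V_e=\lim_sV_{e,s}$ is $n$-c.e. Conversely, let $(A_k)$ be an $n$-c.e.\ approximation of $A$ and $\varphi_e(x,k)=A_k(x)$. The proposed values at $x$ are $0=A_0(x)$ followed by values $A_{k_s}(x)$ with $k_s$ nondecreasing and unbounded. Such a sequence changes at most $n$ times, so no change is blocked and $V_e=A$. Thus $(V_e)$ lists exactly the $n$-c.e.\ sets.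

Computable relations are definable in $(\mathbb N,+,\times)$. Now $x\in V_e$ means $\exists s\,\forall t\ge s\;V_{e,t}(x)=1$, and $V_e\le_TV_d$ means that there is an index of a functional $\Phi$ such that for every $x$ there is a finite initial segment $\sigma$ of $V_d$ with $\Phi(\sigma;x)=V_e(x)$. So $V_e\le_TV_d$ is defined by a formula $\rho_n(e,d)$ of arithmetic. Given a sentence about $\mathcal D_n$, read its variables as number variables, and replace $\mathbf x\le\mathbf y$ by $\rho_n(x,y)$ and $\mathbf x=\mathbf y$ by $\rho_n(x,y)\wedge\rho_n(y,x)$. The resulting sentence holds in $\mathbb N$ if and only if the given one holds in $\mathcal D_n$.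
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Each $\mathcal D_n$ satisfies the hypotheses of Theorem~\ref{thm:general}, so Corollary~\ref{cor:lower} gives $\mathbb N\models\theta\iff\mathcal D_n\models\theta^*$ with a map $\theta\mapsto\theta^*$ that does not depend on $n$. Hence $\mathrm{Th}(\mathbb N)\le_m\mathrm{Th}(\mathcal D_n)$, and Lemma~\ref{lem:upper} gives the reverse reduction.
\end{proof}

\begin{remark}
Besides closure under join and the inclusion $\mathcal R\subseteq\mathcal D_n$, the lower bound uses only one fact about $n$-c.e.\ degrees, namely Lemma~\ref{lem:lachlan}. The case $n=1$ is reproved along the way.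
\end{remark}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{A survey of results on the d.c.e.\ and $n$-c.e.\ degrees},
\texttt{https://people.math.wisc.edu/\textasciitilde slempp/papers/kazansurvey.pdf}.

\end{thebibliography}
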